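
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{Eckhoff's partition conjecture fails for the $P_3$-convexity of graphs}


\begin{abstract}
In the $P_3$-convexity of a graph $G$, a set of vertices is convex if it contains every vertex that has two neighbors in it. Let $r(G)$ be the Radon number of this convexity. Eckhoff's partition conjecture for $P_3$-convexity states that, for every $m>2$, every set of at least $(m-1)(r(G)-1)+1$ vertices can be partitioned into $m$ sets whose convex hulls have a common vertex. We show that for all $m\ge 3$ and $r\ge 4$ the statement is false for some finite graph with Radon number $r$. The proof prescribes, by means of points in convex position in the plane, which subsets may have a given vertex in their hull, and realizes this prescription by a graph. We also show that the statement is true for graphs with $r(G)\le 3$ and for graphs of maximum degree at most $3$, and that, for every $m\ge3$, the bound can fail by an arbitrarily large amount.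
\end{abstract}

\section{The question and the answer}

All graphs are finite, simple and undirected. In the \emph{$P_3$-convexity} of a graph $G$, a set $C$ of vertices is \emph{convex} if it contains every vertex of $G$ that is adjacent to two distinct vertices of $C$. Intersections of convex sets are convex, so every set $S$ of vertices lies in a smallest convex set, its \emph{convex hull} $H_G(S)=H(S)$. The hull is computed by a spreading process: start with $S$ and, in each step, add all vertices that have at least two neighbors in the current set, until nothing changes. In particular, $H(\emptyset)=\emptyset$ and $H(\{v\})=\{v\}$, and $S\subseteq T$ implies $H(S)\subseteq H(T)$.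

A \emph{Radon $m$-partition} of a set $R$ of vertices is a partition $R=R_1\cup\dots\cup R_m$ with $H(R_1)\cap\dots\cap H(R_m)\ne\emptyset$. All its parts are nonempty, because $H(\emptyset)=\emptyset$. For $m=2$ we speak of a \emph{Radon partition}, and $R$ is \emph{anti-Radon} if it has none. A set that contains a set with a Radon $m$-partition has one too, since the extra vertices may be added to any part. The \emph{Radon number} $r(G)$ is the smallest integer $r$ such that every set of at least $r$ vertices has a Radon partition; it is one more than the largest cardinality of an anti-Radon set.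

How many vertices guarantee a Radon $m$-partition? For $m=2$ the answer is $r(G)$, by definition. The complete graph $K_n$ with $n\ge 3$ suggests what to expect in general. There, any two vertices have hull $V(K_n)$, so three vertices always have a Radon partition while two never do, and $r(K_n)=3$. From $2m-1$ vertices we can form $m-1$ pairs and a single vertex, which then lies in all $m$ hulls. On the other hand, if $2m-2$ vertices are split into $m$ nonempty parts, then at least two parts are singletons, with disjoint hulls. So for $n\ge 2m-1$ the exact threshold is $2(m-1)+1=(m-1)(r(K_n)-1)+1$: each further part costs $r-1$ vertices. \emph{Eckhoff's partition conjecture} for $P_3$-convexity, stated as a problem in \cite{source}, asserts that this cost always suffices: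
\begin{quote}
for every graph $G$ and every $m>2$, every set $R$ of at least $(m-1)(r(G)-1)+1$ vertices of $G$ has a Radon $m$-partition.
\end{quote}
We show that the conjecture is false, for every $m>2$ and for every Radon number that is at least $4$.

\begin{theorem}\label{thm:main}
For all integers $m\ge 3$ and $r\ge 4$ there are a finite graph $G$ with $r(G)=r$ and a set of $(m-1)(r-1)+1$ vertices of $G$ that has no Radon $m$-partition.
\end{theorem}

For $m=3$ and $r=4$ this is a graph in which any four vertices have a Radon partition, together with seven vertices that cannot be split into three sets whose hulls share a vertex. The condition $r\ge4$ cannot be dropped.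

\begin{theorem}\label{thm:positive}
Let $G$ be a finite graph with $r(G)\le 3$ or with maximum degree at most $3$. Then, for every $m\ge 2$, every set of at least $(m-1)(r(G)-1)+1$ vertices of $G$ has a Radon $m$-partition.
\end{theorem}

\begin{corollary}\label{cor:iff}
For each $m\ge 3$, the statement of the conjecture holds for all finite graphs of Radon number $r$ if and only if $r\le 3$.
\end{corollary}

Finally, the failure is not by a bounded amount.

\begin{theorem}\label{thm:unbounded}
For all $m\ge 3$ and $L\ge 1$ there are a finite graph $G$ with $r(G)=3L+1$ and a set of $(m-1)(r(G)-1)+L$ vertices of $G$ that has no Radon $m$-partition.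
\end{theorem}

Since $(m-1)(r(G)-1)=(3m-3)L$ here, this set has $\frac{3m-2}{3m-3}\,(m-1)(r(G)-1)$ vertices; the factor is $\frac76$ for $m=3$.

Section~\ref{sec:greedy} proves Theorem~\ref{thm:positive} and shows what a counterexample must contain. Section~\ref{sec:labels} reduces the construction of a counterexample to a problem about families of sets. Section~\ref{sec:seven} motivates the solution of this problem for seven points, and Sections~\ref{sec:families} and~\ref{sec:key} solve it in general. Section~\ref{sec:proof} assembles the proofs of Theorem~\ref{thm:main}, Corollary~\ref{cor:iff} and Theorem~\ref{thm:unbounded}.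

\section{Where greedy partitioning works}\label{sec:greedy}

Call a set $X$ of vertices \emph{irredundant} if $a\notin H(X\setminus\{a\})$ for all $a\in X$. Subsets of irredundant sets are irredundant. Every anti-Radon set is irredundant: if $a\in H(X\setminus\{a\})$, then $\{a\}$ and $X\setminus\{a\}$ form a Radon partition. If no irredundant set is larger than the largest anti-Radon set, then the conjecture follows by greedily removing generating sets.

\begin{lemma}\label{lem:greedy}
Let $m\ge 2$. If every irredundant set of $G$ has at most $r(G)-1$ elements, then every set $R$ of at least $(m-1)(r(G)-1)+1$ vertices has a Radon $m$-partition.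
\end{lemma}

\begin{proof}
Let $A_1\subseteq R$ be inclusion-minimal with $H(A_1)\supseteq R$. If $a\in H(A_1\setminus\{a\})$ for some $a\in A_1$, then $A_1\subseteq H(A_1\setminus\{a\})$, hence $H(A_1\setminus\{a\})=H(A_1)\supseteq R$, contrary to minimality. So $A_1$ is irredundant and $|A_1|\le r(G)-1$. Repeat this with $R\setminus A_1$ in place of $R$, and so on. At most $r(G)-1$ vertices are removed each time, so after $m-1$ steps we have disjoint sets $A_1,\dots,A_{m-1}$ and a nonempty rest $A_m$, and
\[
H(A_i)\supseteq R\setminus(A_1\cup\dots\cup A_{i-1})\supseteq A_m\qquad (i<m).
\]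
Hence $\emptyset\neq A_m\subseteq\bigcap_{i\le m}H(A_i)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Two vertices always form an anti-Radon set, because the hull of a single vertex is that vertex. So if $r(G)\le2$, then $G$ has at most one vertex. For one vertex, $r(G)=2$, and no set has $(m-1)+1=m\ge2$ elements; for no vertex, $r(G)=1$, and no set has $1$ element. In both cases there is nothing to prove.

Let $r(G)=3$. Every $3$-set has a Radon partition, necessarily of the form $\{a\},\{b,c\}$. As $H(\{a\})=\{a\}$, this means $a\in H(\{b,c\})$. So no $3$-set is irredundant. Hence irredundant sets have at most $2=r(G)-1$ elements, and Lemma~\ref{lem:greedy} applies.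

Let the maximum degree of $G$ be at most $3$. We show that every irredundant set $X$ is anti-Radon; then Lemma~\ref{lem:greedy} applies again. Suppose that $X=X_1\cup X_2$ is a partition with $H(X_1)\cap H(X_2)\ne\emptyset$. For $v\in H(X_i)$ let $t_i(v)$ be the step at which the spreading process started at $X_i$ adds $v$, with $t_i(v)=0$ for $v\in X_i$. Choose $v\in H(X_1)\cap H(X_2)$ with $t_1(v)+t_2(v)$ minimum. If $t_1(v)=0$, then $v\in X_1$ and $v\in H(X_2)\subseteq H(X\setminus\{v\})$, so $X$ is not irredundant, a contradiction; likewise if $t_2(v)=0$. Otherwise, for $i=1,2$, at least two neighbors of $v$ lie in $H(X_i)$ and have $t_i$-value less than $t_i(v)$. Since $v$ has at most three neighbors, some neighbor $w$ serves for both $i=1$ and $i=2$. Then $w\in H(X_1)\cap H(X_2)$ and $t_1(w)+t_2(w)<t_1(v)+t_2(v)$, a contradiction.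
\end{proof}

The degree bound enters only through $2+2>3$; a vertex of degree $4$ can be reached from $X_1$ and from $X_2$ through different neighbors. By Lemma~\ref{lem:greedy}, a counterexample must contain irredundant sets that are larger than all anti-Radon sets. So we want many ``independent'' vertices in a graph in which Radon partitions are nevertheless abundant.

\section{Labels, and graphs with prescribed labels}\label{sec:labels}

Let $R=\{r_w:w\in W\}$ be a set of vertices of a graph, where the $r_w$ are distinct. To each vertex $v$ assign the family
\[
L(v)=\{C\subseteq W: C\neq\emptyset,\ v\in H(\{r_w:w\in C\})\}.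
\]
Then $R$ has a Radon $m$-partition if and only if some $L(v)$ contains $m$ pairwise disjoint sets. Moreover, if $w$ is adjacent to two distinct vertices $y,y'$, then $L(y)\cap L(y')\subseteq L(w)$, because a convex set that contains $y$ and $y'$ contains $w$.

We go in the opposite direction: we first choose families of sets, to be used as labels $\lambda(v)$, and then look for a graph whose vertices carry them. We require the inclusion just found for the chosen labels; this is a constraint on the edges. It implies that every vertex of $H(\{x,y\})$ has a label containing $\lambda(x)\cap\lambda(y)$. This is what prevents Radon $m$-partitions. For the Radon number to be small, on the other hand, hulls should be large. The following lemma says that the constraint can be obeyed while the hull of any two vertices is as large as the labels allow.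

\begin{lemma}\label{lem:real}
Let $\Omega$ be a finite set, $\mathcal M$ a nonempty family of subsets of $\Omega$ that is closed under intersection of two members, and $f\ge1$. There are a finite graph $G$ and a map $\lambda\colon V(G)\to\mathcal M$ such that every $M\in\mathcal M$ is the label $\lambda(v)$ of at least $f$ vertices $v$, and
\begin{enumerate}
\item[(E1)] if $w$ is adjacent to two distinct vertices $y,y'$, then $\lambda(y)\cap\lambda(y')\subseteq\lambda(w)$;
\item[(E2)] $H(\{x,y\})=\{u\in V(G):\lambda(u)\supseteq\lambda(x)\cap\lambda(y)\}$ for any two distinct vertices $x,y$.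
\end{enumerate}
\end{lemma}

The idea is this. All vertices with the same label $M$ form a clique, so that the hull swallows the whole clique as soon as it contains two of its vertices. Two vertices $x,y$ with labels larger than $\lambda(x)\cap\lambda(y)=M$ get two common neighbors in the clique of $M$; this carries the hull down to $M$. Every vertex with a label larger than $M$ gets two neighbors in the clique of $M$; this carries the hull up again. Each of these connections uses its own new vertices, so that (E1) is not violated by accident.

\begin{proof}
Order $\mathcal M=\{M_1,\dots,M_s\}$ so that $M_i\supsetneq M_j$ implies $i<j$. We construct disjoint cliques $Q_1,\dots,Q_s$ one after the other; the vertices of $Q_i$ get the label $M_i$. When $Q_1,\dots,Q_{i-1}$ have been constructed, call their vertices \emph{earlier}. Let $Q_i$ consist of the following distinct new vertices: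
\begin{itemize}
\item $f$ base vertices;
\item for each earlier vertex $u$ with $\lambda(u)\supsetneq M_i$, two vertices $n_u,n_u'$, both adjacent to $u$;
\item for each pair $e=\{x,y\}$ of earlier vertices with $\lambda(x)\cap\lambda(y)=M_i$, two vertices $n_e,n_e'$, both adjacent to $x$ and to $y$.
\end{itemize}
Make $Q_i$ complete and add no other edges. An earlier vertex has a label different from $M_i$. So in the last item $\lambda(x)$ and $\lambda(y)$ properly contain $M_i$, and every edge between $Q_h$ and $Q_i$ with $h<i$ satisfies $M_h\supsetneq M_i$. Conversely, if $\lambda(x)\cap\lambda(y)=M_i$ and $\lambda(x),\lambda(y)\ne M_i$, then both labels properly contain $M_i$, so $x$ and $y$ are earlier than $Q_i$ and the pair $\{x,y\}$ is treated in the last item.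

(E1): Let $w\in Q_i$ be adjacent to $y\neq y'$. If $y$ or $y'$ lies in $Q_i$ or in a later clique, then its label is contained in $M_i=\lambda(w)$. Otherwise $w$ has two earlier neighbors. Base vertices have none and $n_u,n_u'$ have one, so $w\in\{n_e,n_e'\}$ with $e=\{y,y'\}$, and $\lambda(y)\cap\lambda(y')=M_i$.

(E2): Let $x\ne y$ and $\lambda(x)\cap\lambda(y)=M_i$. By (E1) the set $\{u:\lambda(u)\supseteq M_i\}$ is convex. It contains $x$ and $y$, which gives ``$\subseteq$''. For ``$\supseteq$'' we first show $Q_i\subseteq H(\{x,y\})$.
\begin{itemize}
\item If $\lambda(x)=\lambda(y)$, then $x,y\in Q_i$, and every other vertex of $Q_i$ is adjacent to both.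
\item If $\lambda(x)\supsetneq\lambda(y)=M_i$, then $y\in Q_i$, and one of $n_x,n_x'\in Q_i$ is different from $y$. It is adjacent to $x$ and to $y$, so it lies in the hull. Thus two vertices of the clique $Q_i$ are in the hull, and hence all of $Q_i$ is. If $\lambda(y)\supsetneq\lambda(x)$, exchange $x$ and $y$.
\item If $\lambda(x),\lambda(y)\ne M_i$, then $n_e,n_e'$ with $e=\{x,y\}$ lie in the hull, and hence $Q_i$ does.
\end{itemize}
Finally, each $u$ with $\lambda(u)\supsetneq M_i$ is adjacent to the two vertices $n_u,n_u'$ of $Q_i$, so $u\in H(\{x,y\})$.
\end{proof}

\begin{example}
Let $\Omega=\{1,2\}$, $\mathcal M=\{\{1\},\{2\},\emptyset\}$ and $f=1$. Then $Q_1=\{x\}$, $Q_2=\{y\}$, and $Q_3$ is a clique on seven vertices: a base vertex $b$, two neighbors of $x$, two neighbors of $y$, and two common neighbors of $x$ and $y$. The hull of $\{x,b\}$ contains $n_x$ (adjacent to both), hence $Q_3$, hence $y$ (adjacent to $n_y,n_y'$). So it is the whole vertex set, in agreement with $\lambda(x)\cap\lambda(b)=\emptyset$.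
\end{example}

By (E1), the set
\begin{equation}\label{eq:K}
K_\omega=\{v\in V(G):\omega\in\lambda(v)\}
\end{equation}
is convex for every $\omega\in\Omega$. This will bound the hulls of the parts of $R$ from above, while (E2) provides large hulls of pairs.

Suppose now that $\mathcal B$ is a collection of families of nonempty subsets of $W$ and that we apply Lemma~\ref{lem:real} to the family of all intersections of members of $\mathcal B$. To get a counterexample with Radon number $4$ we want the following.
\begin{enumerate}
\item[(D1)] No member of $\mathcal B$ contains $m$ pairwise disjoint sets.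
\item[(D2)] Any four members of $\mathcal B$, not necessarily distinct, can be numbered $x_1,x_2,x_3,x_4$ so that $(x_1\cap x_2)\cup(x_3\cap x_4)\subseteq u$ for some $u\in\mathcal B$.
\end{enumerate}
With (D2), any four vertices have a Radon partition: their labels lie in four members of $\mathcal B$, and if the vertices $v_1,\dots,v_4$ are numbered as in (D2), then (E2) puts every vertex with label $u$ into $H(\{v_1,v_2\})\cap H(\{v_3,v_4\})$. For (D1), choose the vertices $r_w$ so that $C\in\lambda(r_w)$ whenever $w\in C$. Then $H(\{r_w:w\in C\})\subseteq K_C$, and (D1) implies that no vertex lies in the hulls of $m$ disjoint parts of $R$. Vertices whose labels are proper intersections cause no extra work, because both arguments only use that each label is contained in a member of $\mathcal B$.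

\section{Seven points}\label{sec:seven}

Let $m=3$. We need seven elements and start with the vertices $1,\dots,7$ of a regular heptagon, in cyclic order. The vertex $r_a$ of $R$ should have the label $p_a$ that consists of all $C\subseteq\{1,\dots,7\}$ with $a\in C$. These seven labels satisfy (D1). What does (D2) require for four of them? The family $p_a\cap p_c$ consists of all sets that contain $\{a,c\}$. So for any four points, and for one of the three ways to split them into two pairs $P,Q$, we need a label containing all supersets of $P$ and all supersets of $Q$. In the plane there is a natural choice of $P$ and $Q$: the two diagonals of the quadrilateral formed by the four points. They cross in a point $z$, and one may try the label $\{C: z\in\operatorname{conv}C\}$.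

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.75]
\foreach \k in {1,...,7} {
  \coordinate (v\k) at ({90-(\k-1)*360/7}:1);
  \node at ({90-(\k-1)*360/7}:1.18) {\small \k};
}
\fill[gray!20] (v1)--(v4)--(v7)--cycle;
\draw[gray!70] (v1)--(v2)--(v3)--(v4)--(v5)--(v6)--(v7)--cycle;
\draw[dashed] (v1)--(v4)--(v7)--cycle;
\draw[thick] (v2)--(v5) (v3)--(v6);
\fill (intersection of v2--v5 and v3--v6) circle (0.035);
\begin{scope}[shift={(3.4,0)}]
\foreach \k in {1,...,7} {
  \coordinate (w\k) at ({90-(\k-1)*360/7}:1);
  \node at ({90-(\k-1)*360/7}:1.18) {\small \k};
}
\draw[gray!70] (w1)--(w2)--(w3)--(w4)--(w5)--(w6)--(w7)--cycle;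
\draw[thick] (w2)--(w7);
\draw (w1)--(w3) (w1)--(w4) (w1)--(w5);
\fill (intersection of w2--w7 and w1--w3) circle (0.035);
\fill (intersection of w2--w7 and w1--w4) circle (0.035);
\fill (intersection of w2--w7 and w1--w5) circle (0.035);
\end{scope}
\end{tikzpicture}
\caption{Left: in the regular heptagon the diagonals $\{2,5\}$ and $\{3,6\}$ cross inside the triangle $\{1,4,7\}$. Right: the diagonals $\{1,3\},\{1,4\},\{1,5\}$ cross $\{2,7\}$ in three points $z_3,z_4,z_5$ (from right to left), and $z_4$ lies between $z_3$ and $z_5$.}
\label{fig:hept}
\end{figure}

Such a label may violate (D1). Let $P=\{2,5\}$ and $Q=\{3,6\}$ (Figure~\ref{fig:hept}, left). The reflection of the heptagon that fixes $4$ exchanges $P$ and $Q$, so $z$ lies on its axis; inside the heptagon the axis runs from $4$ to the midpoint of the side $\{1,7\}$, so it stays in the triangle $\{1,4,7\}$. Thus $\{2,5\},\{3,6\},\{1,4,7\}$ are three disjoint members.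

The violation is easy to remove: we discard all $C$ with at most three elements that miss $P\cup Q$. Then the only pairs left in the label are $P$ and $Q$, since a segment through $z$ that shares an endpoint with one of these diagonals coincides with it. Three disjoint members of size at least $2$ have sizes $2,2,3$ or $2,2,2$, because there are only seven points. So two of them are $P$ and $Q$, and the third has at most three elements and misses $P\cup Q$; this is now forbidden. We may even include all sets of size at least $4$ at no cost, since $4+2+2>7$. A larger label has a better chance to serve as the family $u$ in (D2). Call the resulting label $\zeta_{PQ}$.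

Now (D2) must also hold for the new labels. One further type of label disposes of most quadruples: the label $\pi_P$ that consists of the pair $P$ and of \emph{all} sets of size at least $3$. It satisfies (D1) because $2+3+3>7$, and it contains $(x_1\cap x_2)\cup(x_3\cap x_4)$ whenever this family has no singletons and, apart possibly from $P$, no pairs. Quadruples with a repeated label are trivial. The quadruples that remain are those of distinct labels in which every splitting produces at least two pairs, and for some of these the geometry is decisive. Here is the typical one.

\begin{example}\label{ex:hept}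
Let $P=\{2,7\}$ and $x_q=\zeta_{P\{1,q\}}$ for $q=3,4,5$ (Figure~\ref{fig:hept}, right), and consider $p_1,x_3,x_4,x_5$. If $p_1$ is matched with $x_q$, then the pairs obtained are $\{1,q\}$ (from $p_1\cap x_q$) and $P$ (from the other two labels). These are disjoint, and the only label containing both is $x_q$ itself. So we need a $q$ such that the intersection of the other two labels is contained in $x_q$. The right choice is the middle one, $q=4$. Indeed, let $C\in x_3\cap x_5$ with $|C|\le3$. Then $\operatorname{conv}C$ contains $z_3$ and $z_5$, hence $z_4$. Moreover, $C$ meets $\{1,2,7\}$, because the points $3,4,5,6$ lie strictly on one side of the line through $2$ and $7$, which contains $z_3\in\operatorname{conv} C$. So $C\in x_4$.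

The condition $z\in\operatorname{conv} C$ is essential here. If we had admitted into $\zeta_{PQ}$ all triples that meet $P\cup Q$, then (D1) would still hold by the same count, but (D2) would fail: with $\{q,q',q''\}=\{3,4,5\}$, the triple $\{q',q'',6\}$ would belong to $x_{q'}$ and $x_{q''}$ but not to $x_q$, since it misses $\{1,2,7,q\}$; and this holds for each choice of $q$.
\end{example}

\section{The families}\label{sec:families}

Fix $m\ge3$ and let $A$ be a set of $3m-2$ points in the plane in convex position, that is, the vertices of a convex polygon; no three of them are collinear. The letter $C$ denotes subsets of $A$, and a \emph{pair} is a $2$-element subset of $A$. We identify a pair with the segment it spans when speaking of points on it. Disjoint pairs $P,Q$ \emph{cross} if their segments have a common point, which we call $z_{PQ}$. It is unique and interior to both segments, as no three points of $A$ are collinear. Among the three ways to split four points of $A$ into two pairs, exactly one gives crossing pairs, namely the diagonals of the quadrilateral formed by the points. Define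
\begin{align*}
p_a&=\{C:a\in C\} &&\text{for } a\in A,\\
\pi_P&=\{P\}\cup\{C:|C|\ge3\} &&\text{for pairs } P,\\
\zeta_{PQ}&=\{C:|C|\ge4\}\,\cup\\
&\quad\ \{C:2\le|C|\le3,\ C\cap(P\cup Q)\ne\emptyset,\ z_{PQ}\in\operatorname{conv}C\} &&\text{for crossing pairs } P,Q,
\end{align*}
and let $\mathcal B$ be the set of all these families. The families $p_a$ are called \emph{principal}. For $x\in\mathcal B$ let $g(x)$ be the set of pairs that belong to $x$. Then
\[
g(p_a)=\{P:a\in P\},\qquad g(\pi_P)=\{P\},\qquad g(\zeta_{PQ})=\{P,Q\}.
\]
For the last equality, clearly $P,Q\in\zeta_{PQ}$. Conversely, let $C\in\zeta_{PQ}$ be a pair. It shares a point $c$ with $P$ or $Q$, say with $P$. The line of $C$ and the line of $P$ both pass through $c$ and $z_{PQ}\neq c$, so they coincide, and $C=P$ because no three points of $A$ are collinear.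

We shall use the following facts.

\begin{enumerate}
\item[(F1)] If $x$ is non-principal, then $g(x)$ consists of one pair or of two disjoint pairs, and $g(x)$ determines $x$ among the non-principal families. Hence $|g(x)\cap g(y)|\le1$ for distinct non-principal $x,y$. Also, for $a\in A$ the set
\[
\alpha_x(a)=\{P\in g(x):a\in P\}=g(x)\cap g(p_a)
\]
has at most one element.
\item[(F2)] If $x$ is non-principal and $P\in g(x)$, then every $C\supseteq P$ belongs to $x$. For $x=\pi_P$ this is clear; for $x=\zeta_{PQ}$ and $|C|\le3$ note that $C$ meets $P\cup Q$ and $z_{PQ}\in\operatorname{conv}P\subseteq\operatorname{conv}C$.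
\item[(F3)] No member of $\mathcal B$ contains $\emptyset$. The only singleton in $p_a$ is $\{a\}$, and non-principal families contain no singletons. So $x\cap y$ contains no singleton if $x\ne y$. Consequently, if $x_1\ne x_2$, $x_3\neq x_4$ and $M=(x_1\cap x_2)\cup(x_3\cap x_4)$ contains at most one pair, then $M\subseteq\pi_P$ for some pair $P$.
\item[(F4)] Let $\mathcal G$ be a finite nonempty collection of distinct nonempty sets with at most two elements, any two of which intersect. If they have no common element, then $\mathcal G$ consists of three sets $\{T_1,T_2\},\{T_1,T_3\},\{T_2,T_3\}$ with $T_1,T_2,T_3$ distinct. Indeed, the element of a singleton in $\mathcal G$ would be common to all sets, so all sets have two elements. Let $\{T_1,T_2\}\in\mathcal G$. Some set in $\mathcal G$ misses $T_1$; it meets $\{T_1,T_2\}$, so it is $\{T_2,T_3\}$ with $T_3\neq T_1,T_2$. Some set misses $T_2$; it meets the two sets just named, so it is $\{T_1,T_3\}$. Any set in $\mathcal G$ meets all three and so contains two of $T_1,T_2,T_3$.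
\end{enumerate}

We can now verify (D1).

\begin{lemma}\label{lem:D1}
No $x\in\mathcal B$ contains $m$ pairwise disjoint sets.
\end{lemma}

\begin{proof}
For $x=p_a$ this is clear. If $x$ is non-principal, all its members have size at least $2$. Suppose that $m$ of them are pairwise disjoint. If at most one of these is a pair, their total size is at least $2+3(m-1)=3m-1>|A|$, which is impossible. So at least two are pairs. This excludes $x=\pi_P$, and for $x=\zeta_{PQ}$ it means that $P$ and $Q$ occur and all others of the $m$ sets have size at least $3$. These $m-2\ge1$ other sets lie in $A\setminus(P\cup Q)$, which has $3(m-2)$ points. So each of them has exactly three elements and misses $P\cup Q$, contrary to the definition of $\zeta_{PQ}$.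
\end{proof}

Here $m\ge3$ is needed: for $m=2$ the families $\zeta_{PQ}$ contain the disjoint sets $P$ and $Q$.

\section{Any four families can be paired}\label{sec:key}

The next lemma is (D2). In most cases some splitting produces at most one pair, and a family $\pi_P$ serves as $u$. In the remaining cases one of the given families itself serves as $u$, often because its crossing point lies between two points known to be in the convex hulls in question, or else the four families are principal and a family $\zeta_{PQ}$ was made for them.

\begin{lemma}\label{lem:D2}
For any $x_1,x_2,x_3,x_4\in\mathcal B$, not necessarily distinct, there are a splitting of the index set into two pairs $\{i,j\},\{k,l\}$ and a $u\in\mathcal B$ with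
\[
(x_i\cap x_j)\cup(x_k\cap x_l)\subseteq u .
\]
\end{lemma}

\begin{proof}
If $x_i=x_k$ for some $i\ne k$, then $\{i,j\},\{k,l\}$ and $u=x_i$ will do, where $j,l$ are the other two indices. So let the four families be distinct. We write $(x_ix_j\,|\,x_kx_l)$ for a splitting. The pairs in its union $(x_i\cap x_j)\cup(x_k\cap x_l)$ form the set $(g(x_i)\cap g(x_j))\cup(g(x_k)\cap g(x_l))$; we call them the pairs of the splitting, and we call the splitting \emph{good} if it has at most one pair. By (F3) we are done if there is a good splitting. We distinguish cases by the number of principal families.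

\medskip\noindent\textbf{No principal family.} Suppose that no splitting is good. Each set $g(x_i)\cap g(x_j)$ has at most one element by (F1), and it occurs in a splitting that is not good, so all six of these sets are nonempty. The four sets $g(x_i)$ are distinct by (F1), so by (F4) they have a common element $P$. Then $g(x_i)\cap g(x_j)=\{P\}$ for all $i\neq j$, and every splitting is good, a contradiction.

\medskip\noindent\textbf{One principal family:} $p_a$ and non-principal $x_2,x_3,x_4$. Suppose that no splitting is good. For $\{i,j,k\}=\{2,3,4\}$ the pairs of $(p_ax_i\,|\,x_jx_k)$ form the set $\alpha_{x_i}(a)\cup(g(x_j)\cap g(x_k))$. By (F1) both sets in this union have at most one element, so for each $i$ both are nonempty and they are different.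

We first show that $g(x_2),g(x_3),g(x_4)$ have a common element. Otherwise, by (F4), they are $\{T_1,T_2\},\{T_1,T_3\},\{T_2,T_3\}$, where $T_1,T_2,T_3$ are pairs which are pairwise disjoint by (F1). So $a$ lies in at most one of $T_1,T_2,T_3$, and one of the three sets contains no pair through $a$. This contradicts $\alpha_{x_i}(a)\ne\emptyset$.

So there is a common element $P$, and $g(x_j)\cap g(x_k)=\{P\}$ for all $j\ne k$. For each $i$ we have $\alpha_{x_i}(a)=\{Q_i\}$ with $Q_i\ne P$, so $g(x_i)=\{P,Q_i\}$ and $x_i=\zeta_{PQ_i}$. Write $Q_i=\{a,q_i\}$. Since $P$ and $Q_i$ are disjoint, $a,q_i\notin P$, and the $q_i$ are distinct because the $x_i$ are. This is the configuration of Example~\ref{ex:hept}, and as there we take the middle one: let $\ell$ be the line through $P$ and let $z_i=z_{PQ_i}\in\ell$; relabel so that $z_3$ lies on the segment $[z_2,z_4]$. Since $Q_i$ crosses $P$, all $q_i$ lie strictly on the side of $\ell$ that does not contain $a$.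

\emph{Claim:} $x_2\cap x_4\subseteq x_3$. Let $C\in x_2\cap x_4$. If $|C|\ge4$, then $C\in x_3$. Let $|C|\le 3$. Then $|C|\ge2$ and $z_2,z_4\in\operatorname{conv}C$, so $z_3\in\operatorname{conv}C$. It remains to show that $C$ meets $P\cup\{a,q_3\}$. We show that it even meets $P\cup\{a\}$. Suppose not. Since $C$ meets both $P\cup\{a,q_2\}$ and $P\cup\{a,q_4\}$, we have $q_2,q_4\in C$. Both lie strictly on the same side of $\ell$, but $z_2\in\ell\cap\operatorname{conv}C$. So $C$ has a third element $t$, and $t$ is not on that side. As $t\notin P$ and no point of $A\setminus P$ is on $\ell$, the point $t$ lies strictly on the side of $a$. Moreover $t\neq a$ since $a\notin C$. Thus $C=\{q_2,q_4,t\}$, and $a,t,q_2,q_4$ are the vertices of a convex quadrilateral in which $\ell$ separates $\{a,t\}$ from $\{q_2,q_4\}$. Two pairs separated by a line do not cross, so $\{a,t\}$ and $\{q_2,q_4\}$ are not the diagonals. So one of the diagonals joins $a$ to one of $q_2,q_4$, and a side joins $a$ to the other one; call the latter $q$. The vertices of the quadrilateral other than $a$ and $q$ lie strictly on one side of the line $aq$, so $\operatorname{conv}\{q_2,q_4,t\}$ meets this line only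 in $q$. But the crossing point of $[a,q]$ with $\ell$, which is $z_2$ or $z_4$, lies on this line, is different from $q\notin\ell$, and belongs to $\operatorname{conv}C$. This contradiction proves the claim.

Hence $(p_a\cap x_3)\cup(x_2\cap x_4)\subseteq x_3=:u$.

\medskip\noindent\textbf{Two principal families:} $p_a,p_b$ with $a\neq b$, and non-principal $x\ne y$. If $\{a,b\}\in g(x)$, then $p_a\cap p_b=\{C:C\supseteq\{a,b\}\}\subseteq x$ by (F2), so the splitting $(p_ap_b\,|\,xy)$ works with $u=x$; if $\{a,b\}\in g(y)$, it works with $u=y$. So let $\{a,b\}\notin g(x)\cup g(y)$. The only pair in $p_a\cap p_b$ is $\{a,b\}$. If $g(x)\cap g(y)=\emptyset$, then $(p_ap_b\,|\,xy)$ is good. Otherwise $g(x)\cap g(y)=\{P\}$ for some $P\ne\{a,b\}$, and we turn to the splittings $(p_ax\,|\,p_by)$ and $(p_ay\,|\,p_bx)$, whose pairs form the sets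
\[
\alpha_x(a)\cup\alpha_y(b)\qquad\text{and}\qquad\alpha_y(a)\cup\alpha_x(b),
\]
respectively.

\emph{$P$ contains neither $a$ nor $b$.} If neither of the two splittings is good, then $\alpha_x(a)$ and $\alpha_x(b)$ are nonempty. Both are contained in $g(x)\setminus\{P\}$, which has at most one element. So this element contains both $a$ and $b$, and $\{a,b\}\in g(x)$, a contradiction.

\emph{$P$ contains exactly one of $a$ and $b$.} By symmetry, let $a\in P$ and $b\notin P$. Then $\alpha_x(a)=\alpha_y(a)=\{P\}$. If $\alpha_y(b)=\emptyset$, then $(p_ax\,|\,p_by)$ is good; if $\alpha_x(b)=\emptyset$, then $(p_ay\,|\,p_bx)$ is good. Otherwise $\alpha_x(b)=\{X\}$ and $\alpha_y(b)=\{Y\}$ with $X,Y\ne P$, so $x=\zeta_{PX}$ and $y=\zeta_{PY}$. The points $z_{PX}$ and $z_{PY}$ lie on the segment of $P$, one of whose endpoints is $a$. Suppose first that $z_{PY}\in[a,z_{PX}]$. Then $p_a\cap x\subseteq y$: let $C\in p_a\cap x$. If $|C|\ge4$, then $C\in y$. If $|C|\le3$, then $|C|\ge2$ and $a,z_{PX}\in\operatorname{conv}C$, so $z_{PY}\in\operatorname{conv}C$, and $a\in C\cap(P\cup Y)$; thus $C\in y$. Hence $(p_a\cap x)\cup(p_b\cap y)\subseteq y=:u$. If instead $z_{PX}\in[a,z_{PY}]$, then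 the same argument with $x$ and $y$ exchanged gives $(p_a\cap y)\cup(p_b\cap x)\subseteq x=:u$.

\medskip\noindent\textbf{Three principal families:} $p_a,p_b,p_c$ and a non-principal $x$. The pairs of $(p_ap_b\,|\,p_cx)$ form the set $\{\{a,b\}\}\cup\alpha_x(c)$. So if $\alpha_x(c)=\emptyset$, this splitting is good, and if $\alpha_x(a)$ or $\alpha_x(b)$ is empty, then the splitting that matches $p_a$ or $p_b$, respectively, with $x$ is good. Otherwise each of $a,b,c$ lies in one of the at most two pairs in $g(x)$, so two of them form such a pair, say $\{a,b\}\in g(x)$. By (F2), $(p_a\cap p_b)\cup(p_c\cap x)\subseteq x=:u$.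

\medskip\noindent\textbf{Four principal families:} $p_a,p_b,p_c,p_d$. Name the points so that $\{a,c\}$ and $\{b,d\}$ cross. By (F2), $(p_a\cap p_c)\cup(p_b\cap p_d)\subseteq\zeta_{\{a,c\}\{b,d\}}=:u$.
\end{proof}

\section{Assembling the counterexamples}\label{sec:proof}

For $r=4$ we can now apply Lemma~\ref{lem:real} to the intersections of members of $\mathcal B$. For larger $r$ we add $r-4$ blocks of $m-1$ further elements. All elements of a block get the same label. At most $m-1$ pairwise disjoint sets can meet a block, so each block adds $m-1$ elements to $R$ without producing a Radon $m$-partition, while it raises the Radon number only by $1$.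

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $m\ge3$, $r\ge4$ and $j=r-4$. Let $A$ and $\mathcal B$ be as in Section~\ref{sec:families}, and let $W$ be the disjoint union of $A$ and sets $E_1,\dots,E_j$ with $|E_i|=m-1$. Then
\[
|W|=3m-2+(m-1)(r-4)=(m-1)(r-1)+1 .
\]
Let $\Omega$ be the set of nonempty subsets of $W$. For a family $b$ of nonempty subsets of $A$ put $\hat b=\{C\in\Omega:C\cap A\in b\}$; this operation preserves intersections, unions and inclusions. Put $\varepsilon_i=\{C\in\Omega:C\cap E_i\ne\emptyset\}$. Let
\[
\hat{\mathcal B}=\{\hat b:b\in\mathcal B\},\qquad \mathcal B'=\hat{\mathcal B}\cup\{\varepsilon_1,\dots,\varepsilon_j\},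
\]
and let $\mathcal M$ be the family of all intersections of nonempty subfamilies of $\mathcal B'$. Apply Lemma~\ref{lem:real} to $\mathcal M$ with $f=m$ to get $G$ and $\lambda$. Every label $\lambda(v)$ is contained in a member of $\mathcal B'$, and
\begin{equation}\label{eq:nodisjoint}
\text{no member of }\mathcal B'\text{ contains $m$ pairwise disjoint sets.}
\end{equation}
For $\hat b$ this follows from Lemma~\ref{lem:D1}, because the traces on $A$ of $m$ disjoint members of $\hat b$ would be $m$ disjoint (nonempty) members of $b$. For $\varepsilon_i$ it holds because $|E_i|=m-1$.

\medskip\noindent\emph{The set $R$.} For $a\in A$ choose a vertex $r_a$ with $\lambda(r_a)=\hat p_a$. For each $i$ choose distinct vertices $r_e$, $e\in E_i$, with $\lambda(r_e)=\varepsilon_i$; this is possible as $f=m$. The families $\hat p_a$ ($a\in A$) and $\varepsilon_1,\dots,\varepsilon_j$ are distinct, as one sees from the singletons they contain. So $R=\{r_w:w\in W\}$ has $|W|=(m-1)(r-1)+1$ elements. If $w\in C\in\Omega$, then $C\in\lambda(r_w)$, that is, $r_w\in K_C$ in the notation of \eqref{eq:K}. Since $K_C$ is convex,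
\begin{equation}\label{eq:hull}
H(\{r_w:w\in C\})\subseteq K_C\qquad(C\in\Omega).
\end{equation}

\medskip\noindent\emph{$R$ has no Radon $m$-partition.} Suppose that $R=R_1\cup\dots\cup R_m$ is a partition and $v\in\bigcap_iH(R_i)$. All $R_i$ are nonempty. The sets $C_i=\{w:r_w\in R_i\}$ are pairwise disjoint, and $C_1,\dots,C_m\in\lambda(v)$ by \eqref{eq:hull}. Since $\lambda(v)$ lies in a member of $\mathcal B'$, this contradicts \eqref{eq:nodisjoint}.

\medskip\noindent\emph{$r(G)\le r$.} Let $Y$ be a set of at least $r=4+j$ vertices. For each $v\in Y$ choose $b_v\in\mathcal B'$ with $\lambda(v)\subseteq b_v$. In each of the following two cases we find two disjoint pairs of vertices in $Y$ whose hulls intersect; so $Y$ has a Radon partition.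

Suppose that $b_v\in\hat{\mathcal B}$ for four vertices of $Y$. By Lemma~\ref{lem:D2} they can be numbered $v_1,\dots,v_4$ so that $(b_{v_1}\cap b_{v_2})\cup(b_{v_3}\cap b_{v_4})\subseteq u$ for some $u\in\hat{\mathcal B}$. Let $w$ be a vertex with $\lambda(w)=u$. Then $\lambda(w)$ contains $\lambda(v_1)\cap\lambda(v_2)$ and $\lambda(v_3)\cap\lambda(v_4)$, so $w\in H(\{v_1,v_2\})\cap H(\{v_3,v_4\})$ by (E2).

Otherwise, at most three vertices $v\in Y$ have $b_v\in\hat{\mathcal B}$, so at least $j+1$ vertices $v\in Y$ have $b_v\in\{\varepsilon_1,\dots,\varepsilon_j\}$; in particular $j\ge1$. So two of them, $v\ne v'$, have $b_v=b_{v'}=\varepsilon_i$ for some $i$. Choose two further vertices $y,y'\in Y$ and a vertex $w$ with $\lambda(w)=\varepsilon_i$. Since $\lambda(v),\lambda(v')\subseteq\varepsilon_i$, the label $\lambda(w)$ contains $\lambda(v)\cap\lambda(y)$ and $\lambda(v')\cap\lambda(y')$, so $w\in H(\{v,y\})\cap H(\{v',y'\})$ by (E2).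

\medskip\noindent\emph{$r(G)\ge r$.} Choose distinct $a,b,c\in A$ and $e_i\in E_i$ for each $i$. The set $X=\{r_a,r_b,r_c,r_{e_1},\dots,r_{e_j}\}$ has $3+j=r-1$ elements; we show that it is anti-Radon. Suppose that it has a Radon partition, let $C_1,C_2\subseteq W$ be the disjoint sets of indices of its parts, and let $v$ be a common vertex of the hulls. By \eqref{eq:hull}, $C_1,C_2\in\lambda(v)\subseteq b'$ for some $b'\in\mathcal B'$. If $b'=\varepsilon_i$, then both $C_1$ and $C_2$ meet $E_i$; but $e_i$ is the only element of $C_1\cup C_2$ in $E_i$, a contradiction. If $b'=\hat x$ with $x\in\mathcal B$, then $C_1\cap A$ and $C_2\cap A$ are disjoint subsets of $\{a,b,c\}$ that belong to $x$, so they are nonempty by (F3). One of them is a singleton $\{d\}$, so $x=p_d$ by (F3); but the other one does not contain $d$, a contradiction.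

Hence $r(G)=r$, and $R$ is a set of $(m-1)(r(G)-1)+1$ vertices without a Radon $m$-partition.
\end{proof}

\begin{remark}
For $r=4$ the set $R$ is irredundant: by \eqref{eq:hull}, $H(R\setminus\{r_w\})\subseteq K_{W\setminus\{w\}}$, and $r_w\notin K_{W\setminus\{w\}}$ because $W\setminus\{w\}\notin\hat p_w=\lambda(r_w)$. So $G$ has an irredundant set of $3m-2$ vertices, although no anti-Radon set has more than three. This is what Section~\ref{sec:greedy} asked for.
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:iff}]
For $r\le3$ the statement holds by Theorem~\ref{thm:positive}, and for $r\ge4$ it fails by Theorem~\ref{thm:main}.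
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:unbounded}]
Let $G_0$ and $R_0$ be the graph and the set given by Theorem~\ref{thm:main} for $r=4$, so that $|R_0|=3m-2$. Let $G$ be the disjoint union of $L$ copies of $G_0$, and let $R$ be the union of the $L$ copies of $R_0$. Hulls in $G$ are computed in each copy separately. So a set of vertices of $G$ is anti-Radon if and only if its trace on each copy is, and the largest anti-Radon sets have $3L$ elements; that is, $r(G)=3L+1$. A common vertex of the hulls of the parts of a Radon $m$-partition of $R$ would lie in one copy of $G_0$, and the traces of the parts on this copy would form a Radon $m$-partition of the copy of $R_0$, which does not exist. So $R$ has no Radon $m$-partition, and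
\[
|R|=(3m-2)L=(m-1)\cdot3L+L=(m-1)(r(G)-1)+L. \qedhere
\]
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Convexidades Em Grafos: Intermedia\c{c}\~oes, Par\^ametros E Convers\~oes} (as printed: CONVEXIDADES EM GRAFOS: INTERMEDIA\c{C}\~OES, PAR\^AMETROS E CONVERS\~OES), \texttt{https://www.pesc.coppe.ufrj.br/uploadfile/1361473831.pdf}.
\end{thebibliography}

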